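\title{Non-Hopfian polygons of finite groups}

\begin{abstract}
For every $n\ge 3$ we construct a non-positively curved $n$-gon of finite groups, with trivial face group, whose fundamental group is not Hopfian. The basic example is a square of finite symmetric groups. Its endomorphism imitates the dilation by a factor of two of the Euclidean plane tiled by squares and sends all four vertex groups to conjugates of one of them. We also show that when the curvature inequality is strict, the fundamental group is word-hyperbolic and hence Hopfian.
\end{abstract}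

\section{Introduction}

Let $n\ge 3$. An \emph{$n$-gon of finite groups} (a triangle of groups for $n=3$, a square of groups for $n=4$) is a commutative diagram of injective homomorphisms between finite groups, shaped like the face poset of an $n$-gon. It consists of a \emph{face group} $F$, \emph{edge groups} $E_1,\dots,E_n$ with $F\hookrightarrow E_i$, and \emph{vertex groups} $V_1,\dots,V_n$ with $E_{i-1}\hookrightarrow V_i\hookleftarrow E_i$, indices modulo $n$. Thus side $i$ joins corners $i$ and $i+1$. The \emph{fundamental group} $G$ of the polygon is the colimit of the diagram: it is generated by the elements of the $V_i$, subject to the multiplication tables of the $V_i$ and to the identification of the two images of each element of each $E_i$. A homomorphism from $G$ to a group $L$ is the same thing as a family of homomorphisms $V_i\to L$ that agree on the edge groups.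

Such a diagram arises when a group acts on a $2$-complex tiled by $n$-gons with one tile as a strict fundamental domain: the $V_i$, $E_i$ and $F$ are the stabilizers of the corners, the sides and the interior of that tile. The tiles and sides around corner $i$ are then recorded by the \emph{coset graph} at $i$, the bipartite graph whose vertices are the cosets $vE_{i-1}$ and $vE_i$ in $V_i$ and whose edges are the cosets $vF$, the edge $vF$ joining $vE_{i-1}$ to $vE_i$. Multiple edges are allowed. Let $g_i$ be the girth of this graph, that is, the length of a shortest cycle, and put $\theta_i=2\pi/g_i$, with $\theta_i=0$ if there is no cycle. If each tile has angle $\theta$ at corner $i$, the shortest closed chain of tiles around that corner has total angle $g_i\theta$, so $\theta_i$ is the least angle for which no such chain closes up with less than $2\pi$. The polygon of groups is \emph{non-positively curved} (in the sense of Gersten--Stallings) if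
\begin{equation}\label{eq:npc}
\sum_{i=1}^n\theta_i\le (n-2)\pi ,
\end{equation}
the right side being the angle sum of a Euclidean $n$-gon. For example, let $F=1$, let each $E_i$ have order $2$, and let $V_i$ be dihedral of order $2m_i$, generated by $E_{i-1}$ and $E_i$. The coset graph is connected, with $2m_i$ vertices of valence $2$, so it is a cycle of length $2m_i$ and $\theta_i=\pi/m_i$, the angle between the mirrors of two reflections that generate a dihedral group of order $2m_i$.

A group is \emph{Hopfian} if each of its surjective endomorphisms is injective. The following question comes from \cite{square}.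

\medskip
\noindent\textbf{Question.} Are the fundamental groups of non-positively curved polygons of finite groups Hopfian?
\medskip

There is evidence in both directions. Meier proved that these groups are Hopfian in the building sub-case, and word-hyperbolic groups are Hopfian (\cite{Sela} in the torsion-free case, \cite{RW} in general). On the other hand, there is a compact non-positively curved $2$-complex whose fundamental group is not Hopfian. A polygon of finite groups is a far more rigid object than a general complex, and one might guess that the rigidity wins: an endomorphism is determined by its values on $n$ finite subgroups. The answer is nevertheless negative.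

\begin{theorem}\label{thm:A}
For every $n\ge 3$ there is a non-positively curved $n$-gon of finite groups, with trivial face group, whose fundamental group is not Hopfian.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\sum_i\theta_i<(n-2)\pi$, then the fundamental group is word-hyperbolic, hence Hopfian. In particular, it is Hopfian if $n\ge 5$ and $E_{i-1}\cap E_i=F$ in $V_i$ at every corner.
\end{theorem}

So the Hopf property holds under strict inequality in \eqref{eq:npc} and fails, for every $n\ge3$, in the case of equality. We prove Theorem~\ref{thm:B} first (Section~\ref{sec:strict}), since it says where to look: a counterexample has to be Euclidean. Section~\ref{sec:model} shows the endomorphism in the reflection group of the Euclidean square, where it is injective and not surjective. Section~\ref{sec:seeds} isolates a finite combinatorial object, a \emph{seed}, for which the same formulas define a surjective endomorphism with nontrivial kernel. Section~\ref{sec:alln} passes from squares to triangles and to $n\ge5$, and Section~\ref{sec:construction} constructs a seed.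

\section{Coset graphs, amalgams and partitions}\label{sec:tools}

\begin{lemma}\label{lem:cycles}
Let $F\le E,E'\le V$ be finite groups, and form the coset graph of $E$ and $E'$ in $V$ over $F$.
\begin{enumerate}
\item[(a)] If $E\cap E'=F$, then the girth is at least $4$ or there is no cycle, so $\theta\le\pi/2$.
\item[(b)] If $F=1$, a cycle of length $2l$ yields a relation $x_1y_1\cdots x_ly_l=1$ with $1\ne x_j\in E$ and $1\ne y_j\in E'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The edges $vF$ and $v'F$ have the same two ends exactly when $v^{-1}v'\in E\cap E'$, so there are no multiple edges, and a bipartite graph has no cycles of odd length. (b) The edges are the elements of $V$. Number the edges of the cycle $v_0,v_1,\dots,v_{2l}=v_0$ so that $v_0$ and $v_1$ meet at a coset of $E$. Consecutive edges are distinct and meet alternately at a coset of $E$ and at a coset of $E'$, so the elements $v_{j-1}^{-1}v_j$ are nontrivial and lie alternately in $E$ and $E'$. Their product is $1$.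
\end{proof}

We use the following textbook facts on amalgams. Let $L$ be the colimit of a \emph{segment of groups} $U_1\hookleftarrow C_1\hookrightarrow U_2\hookleftarrow\cdots\hookleftarrow C_{k-1}\hookrightarrow U_k$; for $k=2$ this is the amalgam $U_1*_{C_1}U_2$.
\begin{enumerate}
\item[(T1)] The $U_j$ embed in $L$. The graph with vertices the cosets $cU_j$ and edges the cosets $cC_j$, the edge $cC_j$ joining $cU_j$ to $cU_{j+1}$, is a tree, the \emph{Bass--Serre tree}. The stabilizers of $cU_j$ and $cC_j$ in $L$ are $cU_jc^{-1}$ and $cC_jc^{-1}$. A subgroup that fixes two distinct vertices fixes the path between them, and so lies in a conjugate of some $C_j$.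
\item[(T2)] In $U_1*_CU_2$, a nonempty product of elements taken alternately from $U_1\setminus C$ and $U_2\setminus C$ is not trivial.
\item[(T3)] A finite subgroup of $U_1*_CU_2$ is conjugate into $U_1$ or $U_2$.
\end{enumerate}

Permutations act on the left. Let $\Delta$ be a finite set and $\Sigma=\operatorname{Sym}(\Delta)$. For a partition $\mathcal P$ of $\Delta$, let $\operatorname{Sym}(\mathcal P)\le\Sigma$ be the group of permutations that map every block to itself. For $c\in\Sigma$ put $c\mathcal P=\{cB: B\in\mathcal P\}$; then $c\operatorname{Sym}(\mathcal P)c^{-1}=\operatorname{Sym}(c\mathcal P)$. Let $\mathcal P\wedge\mathcal Q$ be the common refinement, whose blocks are the nonempty intersections of a block of $\mathcal P$ with a block of $\mathcal Q$, and let $\mathcal P\vee\mathcal Q$ be the join, the finest partition of which every block is a union of blocks of $\mathcal P$ and a union of blocks of $\mathcal Q$. Then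
\begin{equation}\label{eq:lattice}
\operatorname{Sym}(\mathcal P)\cap\operatorname{Sym}(\mathcal Q)=\operatorname{Sym}(\mathcal P\wedge\mathcal Q),\qquad
\langle\operatorname{Sym}(\mathcal P),\operatorname{Sym}(\mathcal Q)\rangle=\operatorname{Sym}(\mathcal P\vee\mathcal Q).
\end{equation}
The first identity and the inclusion $\subseteq$ in the second follow from the definitions. For $\supseteq$, join two points of $\Delta$ by an edge when they share a block of $\mathcal P$ or of $\mathcal Q$. The components of this graph are the blocks of $\mathcal P\vee\mathcal Q$, the transpositions along its edges lie in the left side, and the transpositions along the edges of a connected graph generate the full symmetric group on its vertices.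

\section{The strict inequality}\label{sec:strict}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose $\sum_i\theta_i<(n-2)\pi$. We use the standard criterion that a group acting by isometries, properly and cocompactly, on a locally finite tree or on a proper CAT($-1$) space is word-hyperbolic.

Suppose first that $E_i=F$ for some $i$. The identification along side $i$ then concerns only elements of $F$, and it follows from the identifications along the other $n-1$ sides, because the diagram commutes. So $G$ is the colimit of the segment of finite groups obtained by deleting side $i$. By (T1) it acts on a locally finite tree with finite stabilizers and finitely many orbits of edges, and it is word-hyperbolic.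

Now suppose $E_i\ne F$ for all $i$. The valence of a vertex of a coset graph is an index $[E_j:F]\ge2$, so each of these finite graphs contains a cycle and $0<\theta_i\le\pi$. The hypothesis reads $\sum_i(\pi-\theta_i)>2\pi$. Each term is less than $\pi$, so the number $k$ of corners with $\theta_i<\pi$ is at least $3$, and the sum of these $k$ angles is less than $(k-2)\pi$. By \cite[Theorem~7.16.2]{Beardon} there is a convex hyperbolic $k$-gon with these angles in the given cyclic order; it is compact because the angles are positive. Mark points on its sides for the corners with $\theta_i=\pi$. The result is a compact hyperbolic $n$-gon $\Pi$ with angles $\theta_1,\dots,\theta_n$. Joining an interior point to the corners and to the midpoints of the sides cuts $\Pi$ into $2n$ nondegenerate hyperbolic triangles and realizes the face poset, so the diagram is a complex of groups over a piecewise hyperbolic complex.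

For $z\in\Pi$ let $G_z$ be the group $V_i$, $E_i$ or $F$ attached to the open cell that contains $z$. The \emph{local development} at $z$ is obtained from $G_z\times U$, with $U$ a small neighborhood of $z$, by identifying $(c,z')$ with $(c',z')$ when $c^{-1}c'\in G_{z'}$. Recall the link condition: a piecewise hyperbolic $2$-complex with finitely many shapes of cells is locally CAT($-1$) if every injective loop in the link of every point has length at least $2\pi$. At corner $i$ the link in the local development is the coset graph with all edges of length $\theta_i$, and its cycles have length at least $g_i\theta_i=2\pi$. At an interior point of side $i$ the link consists of two points joined by $[E_i:F]$ arcs of length $\pi$, and at an interior point of $\Pi$ it is a circle of length $2\pi$. So the complex of groups has curvature at most $-1$, and by \cite[Theorem~III.$\mathcal C$.4.17]{BH} it is developable. Since $\Pi$ is simply connected, the fundamental group of the complex of groups is the colimit $G$. Developability means that the $V_i$ embed in $G$, and the simply connected development is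 the complex $\widetilde\Pi$ obtained from $G\times\Pi$ by identifying $(c,z)$ with $(c',z)$ when $c^{-1}c'\in G_z$. It is locally isometric to the local developments, so it is locally finite, complete and locally CAT($-1$). By the Cartan--Hadamard theorem it is CAT($-1$). The group $G$ acts on $\widetilde\Pi$ with compact quotient $\Pi$ and finite stabilizers, hence properly, so $G$ is word-hyperbolic. In both cases $G$ is Hopfian by \cite{Sela,RW}.

If $n\ge5$ and $E_{i-1}\cap E_i=F$ at every corner, Lemma~\ref{lem:cycles}(a) gives $\sum_i\theta_i\le n\pi/2<(n-2)\pi$.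
\end{proof}

\section{The dilation of the Euclidean square}\label{sec:model}

It is usually hard to exhibit an element in the kernel of an endomorphism. The next lemma avoids this.

\begin{lemma}\label{lem:fold}
Let $\varphi$ be a surjective endomorphism of a group $G$, and let $U,U'\le G$ be subgroups that are not conjugate. If $\varphi(U)$ and $\varphi(U')$ are conjugate, then $\varphi$ is not injective.
\end{lemma}

\begin{proof}
Let $\varphi(U')=\gamma\varphi(U)\gamma^{-1}$ and $\gamma=\varphi(c)$. Then $\varphi(U')=\varphi(cUc^{-1})$, and injectivity would give $U'=cUc^{-1}$.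
\end{proof}

We therefore look for a square whose vertex groups are copies of one group and for an endomorphism that maps each $V_i$ onto a conjugate $\gamma_iV_1\gamma_i^{-1}$. Such an endomorphism exists in the simplest Euclidean case. Let $F=1$, $E_i=\langle\rho_i\rangle$ of order $2$ and $V_i=E_{i-1}\times E_i$, so that all four angles are $\pi/2$. The colimit is
\[
W=\langle\rho_1,\rho_2,\rho_3,\rho_4\mid \rho_i^2,\ (\rho_{i-1}\rho_i)^2\rangle=(\langle\rho_2\rangle*\langle\rho_4\rangle)\times(\langle\rho_1\rangle*\langle\rho_3\rangle),
\]
and it acts faithfully on $\mathbb R^2$, with $\rho_1,\rho_2,\rho_3,\rho_4$ the reflections in the lines $y=0$, $x=1$, $y=1$, $x=0$. The groups $V_1,\dots,V_4$ are the stabilizers of $(0,0)$, $(1,0)$, $(1,1)$, $(0,1)$. The orbit of the origin is $(2\mathbb Z)^2$, so $V_1$ and $V_2$, each with a single fixed point, are not conjugate. Put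
\[
\gamma_1=1,\qquad \gamma_2=\rho_4\rho_2,\qquad \gamma_4=\rho_1\rho_3,\qquad \gamma_3=\rho_4\rho_2\rho_1\rho_3 .
\]
These are the translations by $(0,0)$, $(-2,0)$, $(0,-2)$, $(-2,-2)$. Conjugation by the dilation $z\mapsto-2z$ fixes $\rho_1$ and $\rho_4$, sends $\rho_2$ to the reflection $\gamma_2\rho_4\gamma_2^{-1}$ in $x=-2$, and sends $\rho_3$ to the reflection $\gamma_4\rho_1\gamma_4^{-1}$ in $y=-2$. It is therefore an endomorphism $\varphi$ of $W$, and $\varphi(V_i)=\gamma_iV_1\gamma_i^{-1}$, since the dilation carries corner $i$ to $\gamma_i(0,0)$.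

This $\varphi$ is injective and, in agreement with Lemma~\ref{lem:fold}, not surjective: its image preserves the set $(4\mathbb Z)^2$, and $\rho_2$ does not. No other endomorphism of $W$ does better. A finitely generated residually finite group is Hopfian: if $\psi$ is surjective, then $U\mapsto\psi^{-1}(U)$ is an injective, hence bijective, self-map of the finite set of subgroups of a given finite index, so every subgroup of finite index contains $\ker\psi$. This applies to $W$, in which the groups of translations $(2j\mathbb Z)^2$ have finite index and trivial intersection.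

The image of $\varphi$ contains $V_1$ and $\rho_2V_1\rho_2^{-1}$ but not the conjugator $\rho_2$. To recover the conjugator, the conjugates of edge groups that lie in the image have to generate whole vertex groups. In $W$ this is impossible: the vertex groups are abelian, and conjugating an edge group inside a vertex group produces nothing new. In a symmetric group, by \eqref{eq:lattice}, a subgroup $\operatorname{Sym}(\mathcal P)$ and one conjugate of it can generate everything. So we keep the shape of the $\gamma_i$ and replace the vertex groups by $\operatorname{Sym}(\Delta)$ and the edge groups by stabilizers of rows and columns.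

\section{Seeds and the non-Hopfian square}\label{sec:seeds}

\subsection{Seeds}

The square will be symmetric in the diagonal through corners $1$ and $3$. The symmetry halves the verifications, and it will produce the triangle. It comes from an involution $\tau$ of $\Delta$ that exchanges rows and columns.

Let $\Delta$ be a finite set with $|\Delta|\ge2$, let $\Sigma=\operatorname{Sym}(\Delta)$, let $\tau\in\Sigma$ be an involution, $\mathcal R$ a partition of $\Delta$ into \emph{rows}, and $s,q,\omega\in\Sigma$. Write $\bar c=\tau c\tau$ for $c\in\Sigma$. Let $\mathcal C=\tau\mathcal R$ be the partition into \emph{columns}, $X=\operatorname{Sym}(\mathcal R)$, $Y=\operatorname{Sym}(\mathcal C)=\bar X$, and $t=\bar s$, $p=\bar q$, $\zeta=\bar\omega$. Define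
\begin{gather*}
r=\omega t^{-1}\omega^{-2},\qquad a=\bar r=\zeta s^{-1}\zeta^{-2},\qquad \lambda=\omega^{-1}p^{-1}\omega t^{-1},\qquad \bar\lambda=\zeta^{-1}q^{-1}\zeta s^{-1},\\
e=\lambda a\lambda^{-1},\qquad f=\lambda q\lambda^{-1},\qquad h=\bar e=\bar\lambda r\bar\lambda^{-1},\qquad k=\bar f=\bar\lambda p\bar\lambda^{-1}.
\end{gather*}
The permutations $\omega,\zeta,\lambda,\bar\lambda$ will twist the gluing along the four sides. The elements $r$ and $\bar\lambda$ are the solutions of
\begin{equation}\label{eq:forced}
r\omega^2=\omega t^{-1},\qquad q\zeta\bar\lambda=\zeta s^{-1},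
\end{equation}
and these two equations are what makes the endomorphism respect the gluing.

\begin{definition}\label{def:seed}
The data $(\Delta,\tau,\mathcal R,s,q,\omega)$ form a \emph{seed} if the following hold. In parentheses we note the $\tau$-conjugate statements.
\begin{enumerate}
\item[(S1)] $|R\cap C|\le1$ for all $R\in\mathcal R$ and $C\in\mathcal C$.
\item[(S2)] $s,q,a,e,f\in X$ (hence $t,p,r,h,k\in Y$).
\item[(S3)] $t\mathcal R=\mathcal R$ and $\omega\mathcal R=\mathcal R$ (hence $s\mathcal C=\mathcal C$ and $\zeta\mathcal C=\mathcal C$).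
\item[(S4)] $\omega s=s\omega$ (hence $\zeta t=t\zeta$).
\item[(S5)] $hf=ek$.
\item[(S6)] $\mathcal R\vee p\mathcal R=\{\Delta\}$ (hence $\mathcal C\vee q\mathcal C=\{\Delta\}$).
\item[(S7)] $h(\mathcal R\wedge\lambda\mathcal R)\vee e(\mathcal C\wedge\bar\lambda\mathcal C)=\{\Delta\}$.
\end{enumerate}
\end{definition}

\begin{example}\label{ex:grid}
Let $\Delta=\{1,2,3,4\}$ with rows $\{1,2\},\{3,4\}$ and $\tau=(2\,3)$, so that the columns are $\{1,3\},\{2,4\}$. Take $\omega=1$ and $s=q=(1\,2)(3\,4)$. Then $t=p=(1\,3)(2\,4)$, $\lambda=1$, $a=e=f=s$ and $r=h=k=t$. Condition (S5) reads $ts=st$ and (S7) reads $\mathcal R\vee\mathcal C=\{\Delta\}$. All conditions hold except (S6), which fails because $p\mathcal R=\mathcal R$. This is the dilation of Section~\ref{sec:model} placed in the symmetric group on four letters, with one involution $s$ for $\rho_1,\rho_3$ and one involution $t$ for $\rho_2,\rho_4$.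
\end{example}

Fix a seed. By (S1) and \eqref{eq:lattice}, $X\cap Y=1$. Since $|\Delta|\ge2$, (S1) excludes $\mathcal R=\mathcal C=\{\Delta\}$, so $|X|=|Y|<|\Sigma|$. By (S3), $t,\omega$ and $r$ preserve $\mathcal R$ and so normalize $X$, while $s,\zeta$ and $a$ normalize $Y$.

\begin{lemma}\label{lem:commute}
If $x\in X$ normalizes $Y$ and $y\in Y$ normalizes $X$, then $xy=yx$. In particular $s$ commutes with $t$ and $r$, and $a$ commutes with $t$ and $r$.
\end{lemma}

\begin{proof}
The element $(yxy^{-1})x^{-1}=y(xy^{-1}x^{-1})$ lies in $X\cap Y=1$.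
\end{proof}

\subsection{The square of groups}

Conjugation by $\lambda$ need not normalize $X$, so the sides glued by $\lambda$ and $\bar\lambda$ carry smaller groups. Put
\[
X'=\{x\in X:\lambda x\lambda^{-1}\in X\},\qquad Y'=\overline{X'}=\{y\in Y:\bar\lambda y\bar\lambda^{-1}\in Y\}.
\]
By (S2), $a,q\in X'$ and $r,p\in Y'$. By \eqref{eq:lattice},
\begin{equation}\label{eq:Xprime}
\lambda X'\lambda^{-1}=X\cap\lambda X\lambda^{-1}=\operatorname{Sym}(\mathcal R\wedge\lambda\mathcal R).
\end{equation}
Let $F=1$, let $V_1,\dots,V_4$ be copies of $\Sigma$, with $[c]_i$ the copy of $c$ in $V_i$, and let $E_1=X$, $E_2=Y'$, $E_3=X'$, $E_4=Y$. The embeddings are those that give, in the colimit $G$, the identifications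
\begin{equation}\label{eq:glue}
\begin{aligned}
E_1:&\quad [x]_1=[\omega x\omega^{-1}]_2 &&(x\in X), &\qquad E_2:&\quad [y]_2=[\bar\lambda y\bar\lambda^{-1}]_3 &&(y\in Y'),\\
E_4:&\quad [y]_1=[\zeta y\zeta^{-1}]_4 &&(y\in Y), &\qquad E_3:&\quad [x]_4=[\lambda x\lambda^{-1}]_3 &&(x\in X').
\end{aligned}
\end{equation}
The pairs of edge groups in $V_1,V_2,V_3,V_4$ are $(Y,X)$, $(\omega X\omega^{-1},Y')$, $(\bar\lambda Y'\bar\lambda^{-1},\lambda X'\lambda^{-1})$ and $(X',\zeta Y\zeta^{-1})$. In each pair one group lies in $X$ and the other in $Y$, so they intersect trivially. By Lemma~\ref{lem:cycles}(a), every $\theta_i$ is at most $\pi/2$ and the square is non-positively curved.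

The assignment
\[
[c]_1\mapsto[\bar c]_1,\qquad [c]_3\mapsto[\bar c]_3,\qquad [c]_2\mapsto[\bar c]_4,\qquad [c]_4\mapsto[\bar c]_2
\]
exchanges the two rows of \eqref{eq:glue}, so it defines an automorphism $\tau_*$ of $G$ with $\tau_*^2=1$.

\begin{proposition}\label{prop:square}
The group $G$ has a surjective endomorphism $\varphi$ that is not injective and commutes with $\tau_*$.
\end{proposition}

The proof occupies the next three subsections.

\subsection{The endomorphism}

The elements $[s]_1$, $[t]_1$ lie in $E_1$, $E_4$; the elements $[r]_2,[p]_2$ lie in $E_2$; and $[a]_4,[q]_4$ lie in $E_3$. As in $W$, put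
\[
\gamma_1=1,\qquad \gamma_2=[t]_1[r]_2,\qquad \gamma_4=[s]_1[a]_4,\qquad \gamma_3=\gamma_2[s]_1[q]_4 .
\]
Then $\tau_*$ exchanges $\gamma_2$ and $\gamma_4$. The difficulty is at corner $3$. It can be reached from corner $1$ through corner $2$ or through corner $4$, and the two routes have to give the same conjugator. The route through corner $4$ gives $\tau_*(\gamma_3)=\gamma_4[t]_1[p]_2$. The two agree because of one relation of length four in each vertex group (Figure~\ref{fig:grid}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.3]
\node (a00) at (0,0) {$\gamma_1$}; \node (a10) at (1,0) {$\bullet$}; \node (a20) at (2,0) {$\gamma_2$};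
\node (a01) at (0,1) {$\bullet$}; \node (a11) at (1,1) {$\bullet$}; \node (a21) at (2,1) {$\bullet$};
\node (a02) at (0,2) {$\gamma_4$}; \node (a12) at (1,2) {$\bullet$}; \node (a22) at (2,2) {$\gamma_3$};
\draw[->] (a00) -- node[below] {$[t]_1$} (a10); \draw[->] (a10) -- node[below] {$[r]_2$} (a20);
\draw[->] (a01) -- node[above] {$[t]_1$} (a11); \draw[->] (a11) -- node[above] {$[r]_2$} (a21);
\draw[->] (a02) -- node[above] {$[t]_1$} (a12); \draw[->] (a12) -- node[above] {$[p]_2$} (a22);
\draw[->] (a00) -- node[left] {$[s]_1$} (a01); \draw[->] (a01) -- node[left] {$[a]_4$} (a02);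
\draw[->] (a10) -- node[left] {$[s]_1$} (a11); \draw[->] (a11) -- node[left] {$[a]_4$} (a12);
\draw[->] (a20) -- node[right] {$[s]_1$} (a21); \draw[->] (a21) -- node[right] {$[q]_4$} (a22);
\node at (0.4,0.5) {$V_1$}; \node at (1.5,0.5) {$V_2$}; \node at (0.4,1.55) {$V_4$}; \node at (1.5,1.55) {$V_3$};
\end{tikzpicture}
\caption{Nine elements of the fundamental group $G$ of the square, starting from $\gamma_1=1$. An arrow is right multiplication by its label. Each small square commutes because of one relation of length four in the vertex group written inside it, so the two outer paths from $\gamma_1$ end at the same element $\gamma_3$.}\label{fig:grid}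
\end{figure}

\begin{lemma}\label{lem:corner}
$\tau_*(\gamma_3)=\gamma_3$.
\end{lemma}

\begin{proof}
In $V_1$, $[s]_1$ and $[t]_1$ commute by Lemma~\ref{lem:commute}. By (S4), $[s]_1=[\omega s\omega^{-1}]_2=[s]_2$, which commutes with $[r]_2$ in $V_2$; and $[t]_1=[\zeta t\zeta^{-1}]_4=[t]_4$, which commutes with $[a]_4$ in $V_4$. In $V_3$, the identifications along $E_2$ and $E_3$ and (S5) give $[r]_2[q]_4=[h]_3[f]_3=[e]_3[k]_3=[a]_4[p]_2$. Hence
\begin{align*}
\gamma_3&=[t]_1[r]_2[s]_1[q]_4=[t]_1[s]_1[r]_2[q]_4=[s]_1[t]_1[a]_4[p]_2\\
&=[s]_1[a]_4[t]_1[p]_2=\gamma_4[t]_1[p]_2=\tau_*(\gamma_3).\qedhere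
\end{align*}
\end{proof}

Define $\varphi([c]_i)=\gamma_i[c]_1\gamma_i^{-1}$ for $c\in\Sigma$ and $1\le i\le4$. We check that these four homomorphisms $V_i\to G$ respect \eqref{eq:glue}.

\emph{Side $E_1$.} We need $[x]_1=\gamma_2[\omega x\omega^{-1}]_1\gamma_2^{-1}$ for $x\in X$. Since $\omega x\omega^{-1}\in X$, we have $[\omega x\omega^{-1}]_1=[\omega^2x\omega^{-2}]_2$. By \eqref{eq:forced}, conjugation by $[r]_2$ turns this into $[\omega t^{-1}xt\omega^{-1}]_2$, which equals $[t^{-1}xt]_1$ because $t^{-1}xt\in X$. Conjugation by $[t]_1$ gives $[x]_1$.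

\emph{Side $E_2$.} We need $\gamma_2[y]_1\gamma_2^{-1}=\gamma_3[\bar\lambda y\bar\lambda^{-1}]_1\gamma_3^{-1}$ for $y\in Y'$, that is,
\[
[y]_1=[s]_1[q]_4\,[\bar\lambda y\bar\lambda^{-1}]_1\,[q]_4^{-1}[s]_1^{-1}.
\]
Since $\bar\lambda y\bar\lambda^{-1}\in Y$, we have $[\bar\lambda y\bar\lambda^{-1}]_1=[\zeta\bar\lambda y\bar\lambda^{-1}\zeta^{-1}]_4$. By \eqref{eq:forced}, conjugation by $[q]_4$ turns this into $[\zeta s^{-1}ys\zeta^{-1}]_4$, which equals $[s^{-1}ys]_1$ because $s^{-1}ys\in Y$. Conjugation by $[s]_1$ gives $[y]_1$.

\emph{Sides $E_4$ and $E_3$.} Apply $\tau_*$ to the two identities just proved. With $\tau_*(\gamma_2)=\gamma_4$ and Lemma~\ref{lem:corner} they become $[\bar x]_1=\gamma_4[\zeta\bar x\zeta^{-1}]_1\gamma_4^{-1}$ and $\gamma_4[\bar y]_1\gamma_4^{-1}=\gamma_3[\lambda\bar y\lambda^{-1}]_1\gamma_3^{-1}$, where $\bar x$ runs through $Y$ and $\bar y$ through $X'$. These are the required identities.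

So $\varphi$ is an endomorphism of $G$. If $i\mapsto i'$ exchanges $2$ and $4$ and fixes $1$ and $3$, then $\tau_*\varphi([c]_i)=\gamma_{i'}[\bar c]_1\gamma_{i'}^{-1}=\varphi\tau_*([c]_i)$, so $\varphi$ commutes with $\tau_*$.

\subsection{Surjectivity}

Let $I=\varphi(G)$; it is $\tau_*$-invariant and contains $V_1$. The plan is to travel around the square: from conjugates of $V_1$ to a conjugate of $V_4$, then to all of $V_3$, which contains the missing conjugators. Write $\rho=[r]_2=[h]_3$, so that $\tau_*(\rho)=[e]_3$.

Since $\gamma_2=[t]_1\rho$ and $\gamma_3=[t]_1[s]_1\rho[q]_4$ and $[s]_1,[t]_1\in I$, the inclusions $\varphi(V_2),\varphi(V_3)\subseteq I$ give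
\[
\rho V_1\rho^{-1}\subseteq I,\qquad \rho[q]_4V_1[q]_4^{-1}\rho^{-1}\subseteq I .
\]
The group $V_1$ contains $[Y]_1=[\zeta Y\zeta^{-1}]_4=[Y]_4$. So $I$ contains $\rho[\langle Y,qYq^{-1}\rangle]_4\rho^{-1}$, and $\langle Y,qYq^{-1}\rangle=\operatorname{Sym}(\mathcal C\vee q\mathcal C)=\Sigma$ by \eqref{eq:lattice} and (S6). Thus $\rho V_4\rho^{-1}\subseteq I$. The subgroup $[X']_4$ of $V_4$ lies in $V_3$, and so does $\rho$; by \eqref{eq:Xprime},
\[
I\supseteq\rho[X']_4\rho^{-1}=[h\lambda X'\lambda^{-1}h^{-1}]_3=[\operatorname{Sym}(h(\mathcal R\wedge\lambda\mathcal R))]_3 .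
\]
Applying $\tau_*$ gives $I\supseteq[\operatorname{Sym}(e(\mathcal C\wedge\bar\lambda\mathcal C))]_3$. By \eqref{eq:lattice} and (S7) these two subgroups generate $V_3$. Hence $\rho\in V_3\subseteq I$, so $V_4\subseteq I$, and $V_2=\tau_*(V_4)\subseteq I$. Therefore $I=G$.

\subsection{Non-injectivity}

Since $\varphi(V_1)=V_1$ and $\varphi(V_2)=\gamma_2V_1\gamma_2^{-1}$, Lemma~\ref{lem:fold} reduces the claim to showing that $V_1$ and $V_2$ are not conjugate in $G$. We cut the square across the sides $E_2$ and $E_4$. Let $A=V_1*_{E_1}V_2$ and $A'=V_4*_{E_3}V_3$. The nontrivial elements of $E_4$ lie in $V_1\setminus E_1$ and those of $E_2$ lie in $V_2\setminus E_1$, so by (T2) the natural map $E_4*E_2\to A$ is injective. The nontrivial elements of $E_4$ also lie in $V_4\setminus E_3$ and those of $E_2$ in $V_3\setminus E_3$, so $E_4*E_2\to A'$ is injective. Comparing presentations, $G=A*_{E_4*E_2}A'$. By (T1), $A$ and $A'$, and with them all $V_i$, embed in $G$.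

Suppose $cV_1c^{-1}=V_2$. By (T3), a finite subgroup of $E_4*E_2$ has order at most $|Y|<|\Sigma|$, so $V_2$ lies in no conjugate of $E_4*E_2$. By (T1), $V_2$ fixes only the vertex $A$ in the Bass--Serre tree of $A*_{E_4*E_2}A'$. But $V_2=cV_1c^{-1}$ fixes $cA$, so $c\in A$. In the Bass--Serre tree of $V_1*_{E_1}V_2$, the group $V_2$ now fixes the distinct vertices $V_2$ and $cV_1$, so it lies in a conjugate of $E_1$, and $|\Sigma|\le|X|$. This contradiction completes the proof of Proposition~\ref{prop:square}.

\begin{remark}\label{rem:twist}
Condition (S1) gives the curvature, Lemma~\ref{lem:commute} and the non-conjugacy of $V_1$ and $V_2$; (S2)--(S5) make $\varphi$ well defined; (S6) and (S7) are used only for surjectivity. The conflict is between (S5) and (S6), and the twist $\omega$ resolves it: \emph{in a seed, $\omega$ does not preserve $\mathcal C$.} Suppose $\omega\mathcal C=\mathcal C$. Then $\lambda\in Y$. The element $ea^{-1}=\lambda(a\lambda^{-1}a^{-1})$ lies in $X\cap Y$, so $e=a$, $h=r$, and $\lambda$ commutes with $a$. Now (S5) reads $rf=ak$, and since $ar=ra$ it gives $a^{-1}f=r^{-1}k\in X\cap Y$.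 So $f=a$, $q=\lambda^{-1}a\lambda=a$ and $p=r$ preserves $\mathcal R$, against (S6). In particular $\omega\ne1$, and also $t\ne1$, since $t=1$ gives $\omega=r^{-1}\in Y$.
\end{remark}

\section{Triangles and $n$-gons}\label{sec:alln}

Cutting the square along the diagonal through corners $1$ and $3$ leaves a triangle with angles $\pi/4,\pi/2,\pi/4$, the diagonal being a mirror. Algebraically, let $\hat\Sigma=\Sigma\rtimes\langle\hat\tau\rangle$ with $\hat\tau^2=1$ and $\hat\tau c\hat\tau=\bar c$. Take the triangle with $F=1$, vertex groups $\hat V_1=\hat\Sigma$, $\hat V_2=\Sigma$, $\hat V_3=\hat\Sigma$, and edge groups $X$, $Y'$, $\langle\hat\tau\rangle$. Here $X$ embeds in $\hat V_1$ by inclusion and in $\hat V_2$ by $x\mapsto\omega x\omega^{-1}$; $Y'$ embeds in $\hat V_2$ by inclusion and in $\hat V_3$ by $y\mapsto\bar\lambda y\bar\lambda^{-1}$; and $\langle\hat\tau\rangle$ embeds in $\hat V_3$ and $\hat V_1$ by inclusion.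

\begin{proposition}\label{prop:triangle}
This triangle is non-positively curved. Its fundamental group $\Gamma$ is isomorphic to $G\rtimes\langle\tau_*\rangle$ and is not Hopfian.
\end{proposition}

\begin{proof}
The corner $\hat V_2$ is corner $2$ of the square, so $\theta_2\le\pi/2$. At $\hat V_1$, by Lemma~\ref{lem:cycles}(b), a cycle of length $2l$ gives $x_1\hat\tau x_2\hat\tau\cdots x_l\hat\tau=1$ with $1\ne x_j\in X$. Projecting to $\langle\hat\tau\rangle$ shows that $l$ is even. If $l=2$, then $x_1\bar x_2=1$, which contradicts $X\cap\bar X=1$. So $l\ge4$ and $\theta_1\le2\pi/8=\pi/4$. At $\hat V_3$ the edge groups are $\langle\hat\tau\rangle$ and a subgroup of $Y$, and $Y\cap\bar Y=1$, so the same computation with $Y$ in place of $X$ gives $\theta_3\le\pi/4$. The sum is at most $\pi$.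

Write $\{c\}_i$ for the image in $\Gamma$ of $c\in\Sigma\le\hat V_i$, and $\hat\tau$ for the common image of the two involutions, so $\hat\tau\{c\}_i\hat\tau=\{\bar c\}_i$ for $i=1,3$. The map $\alpha\colon\Gamma\to G\rtimes\langle\tau_*\rangle$, $\{c\}_i\mapsto[c]_i$, $\hat\tau\mapsto\tau_*$, is well defined, because $\tau_*([c]_i)=[\bar c]_i$ for $i=1,3$ and the identifications along $X$ and $Y'$ are those of $E_1$ and $E_2$ in \eqref{eq:glue}. Conversely put $\beta([c]_i)=\{c\}_i$ for $i\le3$ and $\beta([c]_4)=\hat\tau\{\bar c\}_2\hat\tau$. The identifications along $E_1,E_2$ are respected. For $y\in Y$ and $x\in X'$,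
\begin{align*}
\beta([\zeta y\zeta^{-1}]_4)&=\hat\tau\{\omega\bar y\omega^{-1}\}_2\hat\tau=\hat\tau\{\bar y\}_1\hat\tau=\{y\}_1,\\
\beta([x]_4)&=\hat\tau\{\bar x\}_2\hat\tau=\hat\tau\{\bar\lambda\bar x\bar\lambda^{-1}\}_3\hat\tau=\{\lambda x\lambda^{-1}\}_3,
\end{align*}
so $\beta$ is a homomorphism $G\to\Gamma$. On each $V_i$ it satisfies $\beta\tau_*(\cdot)=\hat\tau\beta(\cdot)\hat\tau$, so it extends to $G\rtimes\langle\tau_*\rangle$ by $\tau_*\mapsto\hat\tau$. The maps $\alpha$ and $\beta$ are mutually inverse on generators; for instance $\alpha\beta([c]_4)=\tau_*([\bar c]_2)=[c]_4$.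

Since $\varphi$ commutes with $\tau_*$, it extends to $G\rtimes\langle\tau_*\rangle$ by $\tau_*\mapsto\tau_*$. The extension is surjective and not injective.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
A seed exists by Proposition~\ref{prop:seed} below. Propositions~\ref{prop:square} and~\ref{prop:triangle} settle $n=4$ and $n=3$. For $n\ge5$, replace the side $E_1$ of the square by $n-3$ consecutive sides with group $E_1$, separated by $n-4$ new corners with vertex group $E_1$, all new maps being identities. The colimit is still $G$. At a new corner the coset graph has two vertices joined by $|E_1|$ edges. Here $|E_1|=|X|\ge2$, since rows with one point each would violate (S6). So the girth is $2$ and the angle is $\pi$. The angle sum is at most $4\cdot\frac\pi2+(n-4)\pi=(n-2)\pi$.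
\end{proof}

By Theorem~\ref{thm:B}, for $n\ge5$ corners with $E_{i-1}\cap E_i\ne F$, like the new corners above, cannot be avoided.

\section{Construction of a seed}\label{sec:construction}

\begin{proposition}\label{prop:seed}
A seed exists.
\end{proposition}

We first solve the equations (S2)--(S5) in abstract finite groups, then let these groups act freely on a set with a symmetry $\tau$, and finally choose rows that are large enough for (S6) and (S7) and still meet the columns as in (S1).

\subsection{Solving the equations in finite groups}

The following choices explain the definitions below. Let $s,t$ be involutions and let $t$ invert $\omega$. Then $r=t\omega^{-3}$, so $v=\omega^3$ has to lie in $Y$. Let $v$ be an involution and $u=\bar v$; then $a=su$. Look for a solution with $f=q$ and $q=eu$, so that $k=p=hv$. If $u,v$ commute with the involutions $e,h$, then (S5) says $[e,h]=uv$. This commutator is the source of (S6): $pep^{-1}=euv$ is not in $X$, so $p$ does not preserve the rows. It remains to make $\lambda=\omega^{-1}p\omega t$ conjugate $su$ to $e$ and fix $eu$. Let $t$ commute with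 $s,u,e,p$, and put $u_i=\omega^iu\omega^{-i}$, $e_i=\omega^ie\omega^{-i}$ with $i$ modulo $3$. The two requirements say that $p$ conjugates $su_1$ to $e_1$ and fixes $e_1u_1$, and conjugating by $t$ gives the same for the index $2$. This describes a group $P$ containing $p$ and a group $K$ containing $\omega$, with a common subgroup $B$. No finite group containing both is needed in advance: it suffices to let $P$ and $K$ act on one finite set compatibly on $B$.

Let $D_8=\langle e,h\rangle$ be the dihedral group of order $8$ generated by involutions $e,h$, with central involution $w=(eh)^2$. Let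
\[
N=\langle s\rangle\times\langle t\rangle\times\langle u\rangle\times D_8,\qquad s^2=t^2=u^2=1,\qquad v=uw .
\]
Then $|N|=64$, the elements $s,t,u,v$ are central involutions, and $[e,h]=w=uv$. The map $\iota$ that exchanges $s\leftrightarrow t$ and $e\leftrightarrow h$ and sends $u$ to $uw$ is an automorphism. It fixes $w$, so it exchanges $u\leftrightarrow v$ and has order $2$. The letters $t,e,h$ anticipate the outcome: these elements will turn out to be the $t,e,h$ of the seed.

Let $M$ be elementary abelian with basis $s,u_1,u_2,e_1,e_2$, and let $N_0=\langle t\rangle\times\langle u\rangle\times D_8$, so $N=\langle s\rangle\times N_0$. The subgroup $\langle u,v,e\rangle=\langle u\rangle\times\langle e,w\rangle$ is normal in $N_0$, with quotient $C_2^2$ generated by $t$ and $h$. So an action of $N_0$ on $M$ is defined by letting $u,v,e$ act trivially and $t,h$ by the commuting involutions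
\[
t:\ s\mapsto s,\ u_1\leftrightarrow u_2,\ e_1\leftrightarrow e_2;\qquad h:\ s\mapsto s,\ u_i\mapsto se_i,\ e_i\mapsto su_i\quad(i=1,2).
\]
Put $P=M\rtimes N_0$, of order $2^{10}$. It contains $N$, since $N_0$ fixes $s$. Write $u_0=u$, $e_0=e$, and
\begin{gather*}
X_0=M\times\langle u,e\rangle=\langle s,u_0,u_1,u_2,e_0,e_1,e_2\rangle\cong C_2^7,\\
H=X_0\langle v\rangle,\qquad B=H\langle t\rangle,\qquad q=eu,\qquad p=hv=\iota(q).
\end{gather*}
Let $K=X_0\rtimes\langle\omega,t\mid\omega^6=t^2=1,\ t\omega t=\omega^{-1}\rangle$, where $\omega$ and $t$ fix $s$, $\omega$ sends $u_i\mapsto u_{i+1}$, $e_i\mapsto e_{i+1}$, and $t$ sends $u_i\mapsto u_{-i}$, $e_i\mapsto e_{-i}$ (indices modulo $3$). These are the rotation and a reflection of $\mathbb Z/3$, so the dihedral relations hold, and $\omega^3$ acts trivially.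

\begin{lemma}\label{lem:groups}
\begin{enumerate}
\item[(a)] $X_0\cap N=\langle s,u,e\rangle$ and $\langle s,u,e\rangle\cap\iota\langle s,u,e\rangle=1$.
\item[(b)] $H$ is normal in $P$; $p^2=1$ and $pt=tp$; $P=\bigsqcup_{\epsilon,\eta\in\{0,1\}}Ht^\epsilon p^\eta$ and $P=B\sqcup Bp$.
\item[(c)] $p$ acts on $M$ by conjugation as $h$ does, $pup^{-1}=u$, and $pep^{-1}=heh^{-1}=euv$.
\item[(d)] $B=X_0\rtimes\langle t,v\rangle$ embeds in $K$ by $v\mapsto\omega^3$ and the identity on $X_0$ and $t$, and $K=B\sqcup B\omega\sqcup B\omega^2$.
\end{enumerate}
\end{lemma}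

\begin{proof}
(a) Since $\langle u,e\rangle\le N$ and $M\cap N=\langle s\rangle$, the first equality holds. If $s^{i}u^{j}e^{l}=t^{i'}v^{j'}h^{l'}$ with exponents in $\{0,1\}$, comparing components in $N$ gives $i=i'=0$, $j=j'$ and $e^l=w^jh^{l'}$ in $D_8$. Modulo $w$ the elements $e,h$ are independent, so $l=l'=0$, and then $j=0$. (b) $H=M\langle u,v,e\rangle$ is the kernel of $P\to N_0\to C_2^2$, and $t,p$ map to the two generators; $t,v$ are central in $N$. (c) The element $v$ centralizes $M$ and $N$, $u$ is central in $N$, and $heh=e(eh)^2=ew$. (d) In $P$, $v$ centralizes $X_0$, and $t$ acts on $X_0$ as it does in $K$, since it fixes $u_0,e_0$. The subgroup $\langle t,\omega^3\rangle\cong C_2^2$ has index $3$ in $\langle\omega,t\rangle$ and contains neither $\omega$ nor $\omega^2$.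
\end{proof}

\subsection{A free $P$-set with a symmetry}

The involution $\iota$ is defined only on $N$. We realize it by a permutation $\tau$ such that $P$ and $\tau P\tau$ overlap only where $N$ forces them to. Choose $S\subset P$ with $P=\bigsqcup_{\sigma\in S}N\sigma$, so $|S|=16$, and put $\Omega=N\times S\times S$. Let $c\in P$ act by $c(n,\sigma,\sigma')=(n_1,\sigma_1,\sigma')$, where $cn\sigma=n_1\sigma_1$; this is left multiplication on $N\times S\cong P$. Let $\tau(n,\sigma,\sigma')=(\iota(n),\sigma',\sigma)$. An element $c\in N$ acts by $n\mapsto cn$, so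
\begin{equation}\label{eq:iota}
\tau c\tau=\iota(c)\quad\text{as permutations, for } c\in N.
\end{equation}

\begin{lemma}\label{lem:omega}
\begin{enumerate}
\item[(a)] $P$ acts freely on $\Omega$ with $16$ orbits, and $\langle P,\tau P\tau\rangle$ is transitive.
\item[(b)] If $x,x'\in X_0$, $o\in\Omega$ and $xo=\tau x'\tau o$, then $x=x'=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $P$-orbits are the sets on which $\sigma'$ is constant, and the $\tau P\tau$-orbits are the sets on which $\sigma$ is constant; any two such sets of different kinds meet. (b) Let $o=(n,\sigma,\sigma')$. As $x$ keeps the third coordinate and $\tau x'\tau$ keeps the second, the common value is $(n_1,\sigma,\sigma')$. Then $xn\sigma=n_1\sigma$ and $x'\iota(n)\sigma'=\iota(n_1)\sigma'$, so $x=n_1n^{-1}\in N$ and $x'=\iota(x)$. Thus $x$ and $\iota(x)$ lie in $X_0\cap N$, and Lemma~\ref{lem:groups}(a) gives $x=1$.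
\end{proof}

Part (b) says that if the rows were the $X_0$-orbits, then (S1) would hold. But then the blocks of $\mathcal R\vee p\mathcal R$ would be the orbits of $\langle X_0,pX_0p^{-1}\rangle\le H$, far from (S6). So a row has to be a union of several $X_0$-orbits, and this endangers (S1). We protect (S1) by labels. Each point gets a pair of indices $(i,j)$, exchanged by $\tau$. Along a row $i$ changes by a small amount, along a column $j$ does, and the admissible pairs are chosen so that both cannot happen at once unless nothing changes. For (S7), the set of admissible pairs has to be connected as well.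

\subsection{The index graph}

Let $m=1260=36\cdot35$ and $\mu=-71\in\mathbb Z/m$, so that $\mu\equiv1\pmod{36}$, $\mu\equiv-1\pmod{35}$ and $\mu^2=1$. Multiplication by $\mu$ sends small nonzero numbers to large ones:
\begin{equation}\label{eq:mu}
a_1\mu\equiv a_2\ (\mathrm{mod}\ m),\quad a_1,a_2\in\mathbb Z,\quad |a_1|,|a_2|\le15\quad\Longrightarrow\quad a_1=a_2=0 .
\end{equation}
Indeed $36$ divides $a_1-a_2$ and $35$ divides $a_1+a_2$, and both numbers have absolute value at most $30$. Let
\[
\mathcal D=\{\pm1,\pm2,\pm3,\pm4\},\qquad J=\{0,\,11,\,-11\mu\},\qquad \mathcal A=\{(i,j)\in(\mathbb Z/m)^2:\ j-\mu i\in J\}.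
\]
The step $11$ is the least integer greater than $4$ that is prime to $m$, and $15=11+4$. The three elements of $J$ are distinct by \eqref{eq:mu}, $-\mu J=J$, and $J-J$ consists of the elements $\alpha_1+\alpha_2\mu$ with $(\alpha_1,\alpha_2)\in\{(0,0),\pm(11,0),\pm(0,11),\pm(11,11)\}$.

\begin{lemma}\label{lem:index}
\begin{enumerate}
\item[(a)] $\mathcal A$ is invariant under $(i,j)\mapsto(j,i)$.
\item[(b)] Viewed as the edge set of a bipartite graph between the values of $i$ and the values of $j$, $\mathcal A$ is connected.
\item[(c)] If $(i_1,j_1),(i_2,j_2)\in\mathcal A$ and both $i_2-i_1$ and $j_2-j_1$ lie in $\mathcal D\cup\{0\}$, then $(i_1,j_1)=(i_2,j_2)$.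
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $i-\mu j=-\mu(j-\mu i)\in-\mu J=J$. (b) If $j=\mu i+d=\mu i'+d'$ with $d,d'\in J$, then $i'=i+\mu(d-d')$. Taking $d=0$, $d'=-11\mu$, we pass from $i$ to $i+11$ through a common neighbor $j$. Since $11$ is prime to $m$, all values of $i$ are connected, and each $j$ is adjacent to $\mu j$. (c) Let $d,b$ be the integers in $[-4,4]$ that represent $i_2-i_1$ and $j_2-j_1$. Then $b\equiv\mu d+\alpha_1+\alpha_2\mu$ with $\alpha_1,\alpha_2\in\{0,\pm11\}$, that is, $(d+\alpha_2)\mu\equiv b-\alpha_1$. By \eqref{eq:mu}, $d=-\alpha_2$ and $b=\alpha_1$. Since $|d|,|b|\le4$, both are $0$.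
\end{proof}

\subsection{The set $\Delta$, the rows, and $\omega$}

Let $\Delta=\Omega\times\mathcal A$ and $\tau(o,(i,j))=(\tau o,(j,i))$, and let $P$ act through the factor $\Omega$; then \eqref{eq:iota} holds on $\Delta$. Let $\Theta=\Omega\times\mathbb Z/m$, with $P$ acting through $\Omega$, call $i$ the \emph{index} of $(o,i)\in\Theta$, and identify
\[
\Delta=\Theta\times J,\qquad (o,(i,j))\leftrightarrow((o,i),\,j-\mu i).
\]
The action of $P$ on $\Theta$ is free and $P$ acts trivially on the factor $J$.

We arrange the $P$-orbits on $\Theta$ in one cycle. Let $o_0,\dots,o_{15}$ represent the $P$-orbits on $\Omega$ and let $L=8m$. For $0\le x<2L$ write $x=m\nu+i$ with $0\le i<m$ and put $\delta_x=(o_\nu,i)$. We read $x$ in $\mathbb Z/2L$; the index of $\delta_x$ is $x$ modulo $m$. The $\delta_x$ represent the $P$-orbits on $\Theta$, and the $B$-orbits are the sets $B\delta_x$ and $Bp\delta_x$. For $l\in\mathbb Z/L$ let $\chi(l)=1$ if $l=0$ and $\chi(l)=0$ otherwise, and put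
\[
b_{l,1}=\delta_{2l},\qquad b_{l,2}=t^{\chi(l)}\delta_{2l+1},\qquad b_{l,3}=p\,\delta_{2l+3},\qquad b_{l,4}=p\,\delta_{2l+4}.
\]
As $l$ varies, these four families represent the orbits $B\delta_x$ with $x$ even and odd and the orbits $Bp\delta_x$ with $x$ odd and even. So every $B$-orbit on $\Theta$ contains exactly one $b_{l,c}$. For $\rho\in\langle t,v\rangle$ let
\[
R_{l,\rho}=\bigsqcup_{c=1}^4X_0\rho\,b_{l,c}.
\]
Since $B=\bigsqcup_\rho X_0\rho$ acts freely, these sets form a partition $\mathcal R_\Theta$ of $\Theta$. Put $\mathcal R=\{R\times J:R\in\mathcal R_\Theta\}$. The design serves (S6) and (S1): the first two parts of a row link $2l$ to $2l+1$, the last two link $2l+3$ to $2l+4$, the factor $p$ links the two $B$-orbits in a $P$-orbit, the single twist $t^{\chi(l)}$ links $H$ to $Ht$ after one turn around the cycle, and the four indices are distinct and close.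

Now we let $K$ act. Since $3$ divides $L$, each $l$ with $0\le l<L$ is $l=3l'+\epsilon$ with $\epsilon\in\{0,1,2\}$ and $0\le l'<L/3$. By Lemma~\ref{lem:groups}(d), for each $l'$ and $c$ the map
\[
\psi_{l',c}\colon K\to\bigsqcup_{\epsilon=0}^2Bb_{3l'+\epsilon,c},\qquad \beta\omega^\epsilon\mapsto\beta\,b_{3l'+\epsilon,c}\quad(\beta\in B),
\]
is a bijection, and the images of these maps partition $\Theta$. Transporting left multiplication gives an action of $K$ on $\Theta$ that extends the action of $B$. Let $K$ act on $\Delta=\Theta\times J$ trivially on $J$. We have $R_{3l'+\epsilon,\rho}=\bigsqcup_c\psi_{l',c}(X_0\rho\omega^\epsilon)$, and the twelve sets $X_0\rho\omega^\epsilon$ are the cosets of the normal subgroup $X_0$ of $K$. Left multiplication by $K$ permutes these cosets, in a way that does not depend on $c$, and $X_0$ fixes each of them. Hence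
\begin{equation}\label{eq:rows}
K\text{ permutes the rows, and } X_0\le X=\operatorname{Sym}(\mathcal R).
\end{equation}
We claim that $(\Delta,\tau,\mathcal R,s,q,\omega)$, with $s,q\in X_0$ and $\omega\in K$, is a seed. By \eqref{eq:iota}, $\bar s,\bar q,\bar u,\bar e$ are the elements $t,p,v,h$ of $N$.

\subsection{Verification of the axioms}

\emph{(S3) and (S4).} The first follows from \eqref{eq:rows}, as $t,\omega\in K$. The second holds in $K$.

\emph{(S2) and (S5).} In $K$, $r=\omega t\omega^{-2}=t\omega^{-3}=tv$, so $a=\bar r=su$ by \eqref{eq:iota}. Next $\lambda=\omega^{-1}p\omega t$. We conjugate successively by $t$, $\omega$, $p$, $\omega^{-1}$, computing in $K$, $K$, $P$, $K$ and using Lemma~\ref{lem:groups}(c):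
\begin{gather*}
su\ \mapsto\ su\ \mapsto\ su_1\ \mapsto\ s\cdot se_1=e_1\ \mapsto\ e_0=e,\\
eu\ \mapsto\ eu\ \mapsto\ e_1u_1\ \mapsto\ su_1\cdot se_1=u_1e_1\ \mapsto\ u_0e_0=eu .
\end{gather*}
So $\lambda a\lambda^{-1}$ is the element $e$ of $N$, its conjugate $\bar e$ is the element $h$ of $N$, and $f=q=eu$, $k=p=hv$. All of $s,q,a,e,f$ lie in $X_0\le X$, which is (S2). From $heh=euv$ we get $he=ehuv$, so $hf=heu=ehv=ek$, which is (S5).

\emph{(S1).} Let $(o_1,(i_1,j_1))$ and $(o_2,(i_2,j_2))$ lie in a row $R_{l,\rho}\times J$ and in a column. The four parts of $R_{l,\rho}$ have indices $2l,2l+1,2l+3,2l+4$, whose pairwise differences lie in $\mathcal D$, and on each part the $\Omega$-coordinates form one $X_0$-orbit. So $i_2-i_1\in\mathcal D\cup\{0\}$, and $o_2\in X_0o_1$ if $i_1=i_2$. The $\tau$-images $(\tau o_1,(j_1,i_1))$ and $(\tau o_2,(j_2,i_2))$ also lie in one row, so $j_2-j_1\in\mathcal D\cup\{0\}$, and $o_2\in\tau X_0\tau o_1$ if $j_1=j_2$. By Lemma~\ref{lem:index}(c), $(i_1,j_1)=(i_2,j_2)$. Then $o_2=xo_1=\tau x'\tau o_1$ with $x,x'\in X_0$, and $o_2=o_1$ by Lemma~\ref{lem:omega}(b).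

\emph{(S6).} The blocks of $\mathcal R$ and $p\mathcal R$ are $R\times J$ and $pR\times J$, so it suffices to show $\mathcal R_\Theta\vee p\mathcal R_\Theta=\{\Theta\}$. Each block of this join is invariant under $X_0$ and under $pX_0p^{-1}\ni euv$, hence under $v$ and under $H$. By Lemma~\ref{lem:groups}(b), the $H$-orbits on $\Theta$ are the sets $(x,\epsilon,\eta):=Ht^\epsilon p^\eta\delta_x$ with $x\in\mathbb Z/2L$ and $\epsilon,\eta\in\mathbb Z/2$, and $p$ maps $(x,\epsilon,\eta)$ to $(x,\epsilon,\eta+1)$. Write $\approx$ for lying in the same block. The set $R_{l,t^\epsilon}$, for $\eta=0$, and the set $pR_{l,t^\epsilon}$, for $\eta=1$, give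
\[
(2l,\epsilon,\eta)\approx(2l+1,\epsilon+\chi(l),\eta)\approx(2l+3,\epsilon,\eta+1)\approx(2l+4,\epsilon,\eta+1).
\]
The first relation gives $(x,\epsilon,\eta)\approx(x+1,\epsilon,\eta)$ for even $x\ne0$, and $(0,\epsilon,\eta)\approx(1,\epsilon+1,\eta)$. The last gives $(x,\epsilon,\eta)\approx(x+1,\epsilon,\eta)$ for all odd $x$. Going from $x=1$ up to $x=2L=0$, we find that for fixed $\epsilon,\eta$ all $(x,\epsilon,\eta)$ are equivalent, and one more step identifies $\epsilon$ with $\epsilon+1$. Finally $l=1$ gives $(2,\epsilon,0)\approx(5,\epsilon,1)$, which joins $\eta=0$ to $\eta=1$.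

\emph{(S7).} Let $\mathcal J=h(\mathcal R\wedge\lambda\mathcal R)\vee e(\mathcal C\wedge\bar\lambda\mathcal C)$. Since $\bar h=e$, the involution $\tau$ exchanges the two partitions in this join, so $\tau\mathcal J=\mathcal J$. We show that a block of $\mathcal J$ is closed under changing the index pair, and then under changing the point of $\Omega$.

The permutations $\omega,p,t,h$, and so $\lambda$, act on $\Theta\times J$ through $\Theta$, and the rows have the form $R\times J$. Hence every block of $h(\mathcal R\wedge\lambda\mathcal R)$ is a union of sets $\{(o,i)\}\times J$, and $(o,(i,j))$, $(o,(i,j'))$ lie in one block of $\mathcal J$ whenever both pairs are in $\mathcal A$. By $\tau$-invariance the same holds for $(o,(i,j))$, $(o,(i',j))$. By Lemma~\ref{lem:index}(b), each set $\{o\}\times\mathcal A$ lies in one block.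

Let $Z=\langle s,u_0,u_1,u_2,e_0,e_1\rangle\le X_0$. Then $\omega Z\omega^{-1}=M\times\langle u\rangle$, which $p$ normalizes by Lemma~\ref{lem:groups}(c). Since $\omega$ and $t$ normalize $X_0$,
\[
\lambda^{-1}Z\lambda=t\omega^{-1}p\,(\omega Z\omega^{-1})\,p\omega t\le X_0 .
\]
So $Z\le X\cap\lambda X\lambda^{-1}=\operatorname{Sym}(\mathcal R\wedge\lambda\mathcal R)$, and every block of $\mathcal J$ is invariant under $hZh^{-1}$. By $\tau$-invariance it is invariant under $T=\langle hZh^{-1},\tau hZh^{-1}\tau\rangle$, and $\tau T\tau=T$. We have
\[
hZh^{-1}=\langle s,\ u,\ se_1,\ se_2,\ euv,\ su_1\rangle ,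
\]
so $T$ contains $s,u,e_1,e_2,u_1,euv$. By \eqref{eq:iota} it contains $t=\bar s$, $v=\bar u$ and $hvu=\overline{euv}$, hence $e$ and $h$, and then $u_2=s\,he_2h^{-1}$. These elements generate $P$, so $T\supseteq\langle P,\tau P\tau\rangle$. This group acts on $\Omega\times\mathcal A$ through $\Omega$, transitively by Lemma~\ref{lem:omega}(a). Together with the previous paragraph this gives $\mathcal J=\{\Delta\}$.

All seven conditions hold. This proves Proposition~\ref{prop:seed}, and with it Theorem~\ref{thm:A}.

\begin{thebibliography}{9}

\bibitem{Beardon} Beardon, \emph{The Geometry of Discrete Groups}.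

\bibitem{BH} Bridson and Haefliger, \emph{Metric Spaces of Non-positive Curvature}.

\bibitem{square} \emph{A non-residually finite square of finite groups}, \texttt{http://www.math.sjsu.edu/\textasciitilde{}hsu/pdf/square.pdf}.

\bibitem{RW} Reinfeldt and Weidmann, \emph{Ann. Math. Blaise Pascal} 26 (2019).

\bibitem{Sela} Sela, \emph{Topology} 38 (1999).

\end{thebibliography}
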